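# Two random power series and open subgroups of the Nottingham group

## 1. Random generation in $\mathbb Z_p$, in $\mathbb F_p[[t]]$ and in $\mathcal N/\mathcal N_3$

Let $p\ge 3$ be a prime and $F=\mathbb F_q$ a finite field of characteristic $p$. The Nottingham group $\mathcal N=\mathcal N(F)$ consists of the power series $x+a_2x^2+a_3x^3+\cdots$ with $a_i\in F$, under substitution. With the filtration $\mathcal N_k=\{x+\sum_{i\ge k+1}a_ix^i\}$ it is a pro-$p$ group, and the $\mathcal N_k$ are open normal subgroups. A Haar-random element is a series whose coefficients $a_2,a_3,\dots$ are independent and uniform in $F$.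

For a profinite group $G$ let $Q(G,k)$ be the probability that $k$ independent Haar-random elements topologically generate an open subgroup of $G$. The question, a conjecture of Shalev that we take from the text "On the structure of large powers and random generation in the Nottingham group", is this: is $Q(\mathcal N(\mathbb F_p),2)=1$? In plain words: take two random series and close them up under substitution, inversion and limits; do you get a subgroup of finite index with probability one?

The answer one would first guess is yes. The pairs that visibly fail satisfy infinitely many equations. For instance, if $e\ge2$, then the series in $\mathcal N\cap xF[[x^e]]$ form a closed subgroup (if $g=xG(x^e)$ and $h=xH(x^e)$, then $g(h(x))=h\,G(h^e)$ and $h^e\in x^eF[[x^e]]$; and a closed subset of a compact group that is closed under products is a subgroup). It is not open, but it is a null set, since infinitely many coefficients are forced to vanish. Let us test the guess.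

**Test 1: $\mathbb Z_p$ and $\mathbb Z_p^2$.** A nonzero $z\in\mathbb Z_p$ generates $p^{v(z)}\mathbb Z_p$, which is open, so $Q(\mathbb Z_p,1)=1$. Two vectors in $\mathbb Z_p^2$ with determinant $\Delta\ne0$ generate a subgroup containing $\Delta\mathbb Z_p^2$. The determinant vanishes with probability $0$: if the first vector is nonzero, the second would have to lie on one line. So $Q(\mathbb Z_p^2,2)=1$.

**Test 2: $\mathbb F_p[[t]]$.** Any $k$ elements of the additive group $\mathbb F_p[[t]]$ generate a finite group, of order at most $p^k$. So $Q(\mathbb F_p[[t]],k)=0$ for all $k$. In characteristic $p$ the guess is not automatic.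

To test $\mathcal N$ itself we need a little language, which the whole talk will use.

**Definition (depth, leading coefficient).** Let $v$ be the valuation of $F((x))$. For $1\ne g\in\mathcal N$ the depth is $d(g)=v(g(x)-x)-1$, the largest $n$ with $g\in\mathcal N_n$; the leading coefficient of $g$ is that of $g(x)-x$. For example, $x+2x^3+x^4$ over $\mathbb F_5$ has depth $2$ and leading coefficient $2$.

**Definition (full depths).** For a subgroup $H\le\mathcal N$, let $\mathcal D(H)$ be the set of $n\ge1$ such that every $c\in F^*$ is the leading coefficient of an element of $H$ of depth $n$.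

For $g=x+G$, $h=x+H$ in $\mathcal N_n$ we have $g(h(x))=x+H+G(x+H)\equiv x+H+G \pmod{x^{n+2}}$. So the coefficient of $x^{n+1}$ is a homomorphism $\mathcal N_n\to F$ with kernel $\mathcal N_{n+1}$.

**Lemma 3 (commutator rule).** Let $g,h\in\mathcal N$ have depths $n,n'$ and leading coefficients $c,c'$, with $n\not\equiv n'\pmod p$. Then a commutator of $g$ and $h$ has depth $n+n'$ and leading coefficient $(n-n')cc'$. Hence for every subgroup $H$:
$$n,n'\in\mathcal D(H),\ n\not\equiv n'\ (\mathrm{mod}\ p)\ \Longrightarrow\ n+n'\in\mathcal D(H).\tag{1}$$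

(The numbers 1 and 2 are kept for the main theorem and its corollary, stated at the end of this section.)

*Proof.* Write $g=x+G$, $h=x+H$. With Hasse derivatives, $G(x+H)=\sum_{j\ge0}G^{[j]}H^j$, and the $j$-th term has valuation at least $(n+1-j)+j(n'+1)=n+1+jn'$. So
$$g\circ h=x+H+G+G'H+O(x^{n+2n'+1}),\qquad h\circ g=x+G+H+H'G+O(x^{n'+2n+1}),$$
where $O(x^s)$ is any series of valuation at least $s$. Hence $g\circ h-h\circ g=G'H-H'G+\cdots$ has leading term $(n-n')cc'x^{n+n'+1}$. Let $k=g\circ h\circ g^{-1}\circ h^{-1}$ and $z=h(g(x))$. Then $k(z)-z=g\circ h-h\circ g$. As $z=x+O(x^2)$, the series $k(t)-t$ has the same leading exponent and coefficient. For (1), fix $c'$ and let $c$ run through $F^*$. ∎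

**Lemma 4 (tails).** If $H$ is a closed subgroup and $\mathcal D(H)\supseteq\{n\ge n_0\}$, then $H\supseteq\mathcal N_{n_0}$; in particular $H$ is open.

*Proof.* Let $g\in\mathcal N_{n_0}$. Suppose $h\in H$ and $h^{-1}g\in\mathcal N_n$ with $n\ge n_0$ (start with $h=1$, $n=n_0$). Either $h^{-1}g\in\mathcal N_{n+1}$, or it has depth $n$ and some $h'\in H$ of depth $n$ has the same leading coefficient. In that case $h'^{-1}h^{-1}g\in\mathcal N_{n+1}$, because the coefficient of $x^{n+1}$ is a homomorphism on $\mathcal N_n$, and we replace $h$ by $hh'$. Thus $g$ is a limit of elements of $H$, and $H$ is closed. ∎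

**Test 3: $\mathcal N(\mathbb F_p)$ modulo $\mathcal N_3$.** Modulo $x^4$, composing $x+ax^2+a'x^3$ with $x+bx^2+b'x^3$ gives the coefficients $a+b$ and $a'+b'+2ab$. This is symmetric, so $\mathcal N/\mathcal N_3$ is abelian. The $j$-th power of $(a,a')$ is $\big(ja,\ ja'+j(j-1)a^2\big)$, which vanishes for $j=p$. So $\mathcal N/\mathcal N_3\cong\mathbb F_p^2$. If the images of $a,b\in\mathcal N$ form a basis of it, then $\Gamma=\langle a,b\rangle$ maps onto $\mathcal N/\mathcal N_3$, so $1,2\in\mathcal D(\Gamma)$. Suppose $1,\dots,n\in\mathcal D(\Gamma)$ with $n\ge2$. If $n\not\equiv1\pmod p$, then $n+1=1+n\in\mathcal D(\Gamma)$ by (1). If $n\equiv1$, then $n\ge p+1$ and $n+1=2+(n-1)$ with $n-1\equiv0\not\equiv2$, so again $n+1\in\mathcal D(\Gamma)$. Hence $\mathcal D(\Gamma)$ is everything, and $\overline\Gamma=\mathcal N$ by Lemma 4. If the images do not form a basis, the pair does not generate $\mathcal N$. So two random elements generate the whole of $\mathcal N(\mathbb F_p)$ with probability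
$$\frac{(p^2-1)(p^2-p)}{p^4}=\Big(1-\frac1p\Big)\Big(1-\frac1{p^2}\Big),$$
which is $16/27$ for $p=3$. So $Q(\mathcal N(\mathbb F_p),2)$ is at least this number. The guess survives, and it is correct.

**Theorem 1.** Let $F=\mathbb F_q$ be a finite field of characteristic $p\ge3$ and $\mathcal N=\mathcal N(F)$. For Haar-almost every $(a,b)\in\mathcal N^2$ the closed subgroup $\overline{\langle a,b\rangle}$ is open; that is, $Q(\mathcal N,2)=1$.

**Corollary 2.** For every open subgroup $G\le\mathcal N(F)$: $Q(G,k)=1$ for all $k\ge2$, and $Q(G,1)=0$. In particular every open subgroup of $\mathcal N(F)$ contains an open subgroup topologically generated by two elements, and no open subgroup is procyclic.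

The question is the case $q=p$.

## 2. Leading terms, runs of $2p$ depths, and the depths $p$ and $p+1$

The sensible first approach is to push Test 3 further: collect depths with (1) until a tail appears. It suffices to find a short run.

**Lemma 5 (runs).** If $H\le\mathcal N$ is closed and $\mathcal D(H)$ contains $2p$ consecutive integers, then $H$ is open.

*Proof.* The run contains two multiples of $p$, say $d$ and $d+p$, and for each residue $r$ an element $s_r\equiv r\pmod p$. Let $r\not\equiv0$. Adding $d$ or $d+p$ to an element of $\mathcal D(H)$ congruent to $r$ is allowed by (1) and does not change the residue, so $s_r+\alpha d+\beta(d+p)\in\mathcal D(H)$ for all integers $\alpha,\beta\ge0$. Since $\gcd(d,d+p)=p$, all large multiples of $p$ have the form $\alpha d+\beta(d+p)$. So all large integers congruent to $r$ lie in $\mathcal D(H)$. A large $n\equiv0$ is $s_1+(n-s_1)$, where $n-s_1\equiv-1\not\equiv0$ is large and hence in $\mathcal D(H)$; as $-1\not\equiv1$ for $p\ge3$, (1) gives $n\in\mathcal D(H)$. Now apply Lemma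 4. ∎

Here is where leading terms run dry. Over $F=\mathbb F_p$, take $a$ of depth $p$ and $b$ of depth $p+1$; such pairs have positive probability. Raising to powers prime to $p$ shows that both depths are full. Rule (1) then yields $2p+1,3p+1,4p+1,\dots$, and the set $\{p\}\cup\{1+\alpha p:\alpha\ge1\}$ is closed under (1): two multiples of $p$ cannot be combined, nor can two numbers congruent to $1$. The rule never leaves the residues $0$ and $1$, and never gives a run of $2p$. What decides matters for such pairs is hidden in the lower-order terms. So we must keep entire "vector fields" and not only their leading terms.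

Before that, we settle measurability.

**Lemma 6.** The set $\mathcal B\subset\mathcal N^2$ of pairs that do *not* generate an open subgroup is closed. Hence Theorem 1 follows if for almost every $a$ the section $\mathcal B_a=\{b:(a,b)\in\mathcal B\}$ is null.

*Proof.* Let $H=\overline{\langle a,b\rangle}$ be open. As $H$ is a finitely generated pro-$p$ group, its Frattini subgroup $\Phi(H)$ is open in $H$, hence in $\mathcal N$, and elements generate $H$ topologically as soon as they do so modulo $\Phi(H)$. So every pair in the open set $a\Phi(H)\times b\Phi(H)$ generates $H$. Thus the complement of $\mathcal B$ is open. The last claim is Fubini's theorem. ∎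

## 3. Power series as automorphisms, and vector fields as first-order approximations

This section sets up a dictionary: group elements close to $1$ look like $1+$(vector field), and products and commutators become sums and brackets, with explicit error terms.

Let $K=F((x))$, $\mathcal O=F[[x]]$, $y=x^p$, $C=K^p=F((y))$, $O_C=F[[y]]$, $v_y=v/p$ on $C$, $\partial=d/dx$. Then $\ker\partial=C$ and $K=\bigoplus_{i=0}^{p-1}Cx^i$.

Let $W=K\partial$, acting by $\varphi\mapsto\xi\varphi'$. Every derivation of $K$ kills $K^p=C$, so it is determined by its value on $x$, and $W$ is the space of all of them. It is a Lie algebra over $C$ (the bracket is $C$-bilinear), and $\dim_CW=p$. For $X=\xi\partial\ne0$ put $\deg X=v(\xi)-1$, and $\deg0=\infty$; the leading coefficient of $X$ is that of $\xi$. So $\deg(x^{n+1}\partial)=n$. Put $W_n=\{X:\deg X\ge n\}$. From $[\xi\partial,\eta\partial]=(\xi\eta'-\eta\xi')\partial$ we get $\deg[X,Y]\ge\deg X+\deg Y$. For example,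
$$[x^{l+1}\partial,\,zx^{d+1}\partial]=(d-l)\,z\,x^{l+d+1}\partial\qquad(z\in F).\tag{2}$$
For $p=3$, $W$ has the $C$-basis $\partial,x\partial,x^2\partial$ with $[\partial,x\partial]=\partial$, $[\partial,x^2\partial]=2x\partial$, $[x\partial,x^2\partial]=x^2\partial$.

From now on $g\in\mathcal N$ is regarded as the continuous $F$-automorphism $g(\varphi)=\varphi(g(x))$ of $K$, and products are compositions of automorphisms. This replaces $\mathcal N$ by its opposite group; subgroups, topology, Haar measure, depths and leading coefficients are unchanged. Each $g$ preserves $v$, and $g(C)=C$. For $X=\xi\partial$ put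
$$g\cdot X:=gXg^{-1}=\frac{g(\xi)}{g(x)'}\,\partial\in W .$$
It has the same degree as $X$, and $g\cdot(\varphi X)=g(\varphi)(g\cdot X)$, $g\cdot[X,Y]=[g\cdot X,g\cdot Y]$.

**Definition (order).** An additive operator $L$ on $K$ has $\mathrm{ord}\,L\ge s$ if $v(L\varphi)\ge v(\varphi)+s$ for all $\varphi\in K$. Orders add under composition. For $X\in W$ we have $\mathrm{ord}\,X\ge\deg X$; conversely, if $\mathrm{ord}\,X\ge s$, then $\deg X\ge s$ (apply $X$ to $x$).

**Lemma 7.** (a) If $g\in\mathcal N_n$, $n\ge1$, and $A=(g(x)-x)\partial$, then $\mathrm{ord}(g-1)\ge n$ and $\mathrm{ord}(g-1-A)\ge2n$. (b) If $g\in\mathcal N$, $X\in W$ and $\mathrm{ord}(g-1-X)\ge s>\deg X$, then $d(g)=\deg X$, and $g$ has the leading coefficient of $X$.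

*Proof.* (a) Let $G=g(x)-x$, so $v(G)\ge n+1$. For $m\in\mathbb Z$, $(x+G)^m-x^m=\sum_{j\ge1}\binom mjG^jx^{m-j}$; the $j$-th term has valuation at least $m+jn$, and the term $j=1$ is $A(x^m)$. Sum over the terms of $\varphi=\sum a_mx^m$. (b) Apply the operator to $x$: with $X=\xi\partial$, $v\big(g(x)-x-\xi\big)\ge1+s>v(\xi)$. ∎

**Lemma 8.** Let $n,m\ge1$, $g\in\mathcal N_n$, $h\in\mathcal N_m$, $X\in W_n$, $Y\in W_m$, $\mathrm{ord}(g-1-X)\ge s$, $\mathrm{ord}(h-1-Y)\ge t$.

(i) $\mathrm{ord}(ugu^{-1}-1-u\cdot X)\ge s$ for $u\in\mathcal N$.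

(ii) $\mathrm{ord}(gh-1-X-Y)\ge\min(s,t,n+m)$.

(iii) With $[g,h]=ghg^{-1}h^{-1}$: $\mathrm{ord}([g,h]-1-[X,Y])\ge\min\big(s+m,\ t+n,\ n+m+\min(n,m)\big)$.

*Proof.* (i) Conjugate by $u$, which preserves $v$. (ii) $gh-1=(g-1)+(h-1)+(g-1)(h-1)$. (iii) We have $[g,h]-1=(gh-hg)g^{-1}h^{-1}=[g-1,h-1]\,g^{-1}h^{-1}$. Put $S=g-1-X$, $T=h-1-Y$. Then $[g-1,h-1]=[X,Y]+[X,T]+[S,h-1]$, where $\mathrm{ord}[X,T]\ge n+t$ and $\mathrm{ord}[S,h-1]\ge s+m$. Replacing $g^{-1}h^{-1}$ by $1$ costs $[g-1,h-1](g^{-1}h^{-1}-1)$, of order at least $n+m+\min(n,m)$. ∎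

**Lemma 9.** If $e\in\mathcal N_n$, $n\ge1$, $E=(e(x)-x)\partial$, $Y\in W$, then $e\cdot Y=Y+[E,Y]+R$ with $\deg R\ge2n+\deg Y$. In particular $\deg(e\cdot Y-Y)\ge n+\deg Y$, and $g\mapsto g\cdot Y$ is continuous on $\mathcal N$.

*Proof.* $e\cdot Y-Y=(eY-Ye)e^{-1}=[e-1,Y]e^{-1}$. Here $[e-1,Y]-[E,Y]=[e-1-E,Y]$ has order at least $2n+\deg Y$, and so does $[E,Y](e^{-1}-1)$. So $R\in W$ has order, hence degree, at least $2n+\deg Y$. For continuity write an element near $g$ as $eg$ with $e\in\mathcal N_n$ and apply this to $g\cdot Y$. ∎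

## 4. The limit of the fields of $a^{p^k}$

**The idea.** The elements $a^{p^k}$ tend to $1$. Divided by a suitable power of $y$, their fields converge along a subsequence to one field $X$. The conjugates of $a^{p^k}$ by words $w$ in $a,b$ give further limit fields $X_w$, and the Lie algebra generated by the $X_w$ predicts depths and leading coefficients in $\langle a,b\rangle$ exactly.

**Fix $a$ of infinite order**; almost every $a$ is such, by Lemma 19 below. Write $a(x)=x+\alpha x^{i+1}+\cdots$, $\alpha\ne0$, $i\ge1$. Let $c_k=a^{p^k}\ne1$ and $n_k=d(c_k)$; then $n_k\to\infty$, as $\mathcal N$ is pro-$p$. Put $A_k=(c_k(x)-x)\partial=x^{n_k}u_k\,x\partial$ with $u_k\in\mathcal O^\times$. By compactness we pass to a subsequence, depending only on $a$, with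
$$n_k\to\lambda\in\mathbb Z_p,\qquad u_k\to u\in\mathcal O^\times .$$
Let $\lambda_0\in\{0,\dots,p-1\}$ with $\lambda_0\equiv\lambda\pmod p$. For large $k$ we have $n_k=\lambda_0+pm_k$, and $m_k\to\kappa:=(\lambda-\lambda_0)/p$ in $\mathbb Z_p$. Put $X:=x^{\lambda_0}u\,x\partial\ne0$ and, for $w\in\mathcal N$, $Y\in W$,
$$\chi_w:=\big((w(x)/x)^p\big)^{\kappa}\in1+yO_C,\qquad w*Y:=\chi_w\,(w\cdot Y),\qquad X_w:=w*X .$$
Since $\frac{ww'(x)}x=\frac{w(x)}x\,w\big(\frac{w'(x)}x\big)$, we have $\chi_{ww'}=\chi_w\,w(\chi_{w'})$. So $*$ is a group action; it is additive in $Y$ and preserves degrees, and $\deg X_w=\deg X=\lambda_0$.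

The twist $\chi_w$ is what rescaling produces. Indeed $x^{-pm_k}(w\cdot A_k)=(w(x)/x)^{pm_k}\;w\cdot(x^{-pm_k}A_k)$ and $x^{-pm_k}A_k=x^{\lambda_0}u_kx\partial\to X$, so
$$x^{-pm_k}(w\cdot A_k)\longrightarrow X_w .\tag{3}$$
Moreover $ac_ka^{-1}=c_k$, so by Lemmas 7(a) and 8(i) both $A_k$ and $a\cdot A_k$ approximate $c_k-1$ to order $2n_k$, and $\deg(a\cdot A_k-A_k)\ge2n_k$. Multiply by $x^{-pm_k}$ and let $k\to\infty$; as $2n_k-pm_k=n_k+\lambda_0\to\infty$,
$$a*X=X.\tag{4}$$

**Example A.** Let $a(x)=(1+x)^{1+p}-1=x+x^p+x^{p+1}$. In powers of $a$ the exponents multiply, so $c_k(x)=(1+x)^{(1+p)^{p^k}}-1$. Write $(1+p)^{p^k}=1+p^{k+1}\varepsilon_k$ with $\varepsilon_k\equiv1\pmod p$. Then $(1+x)^{p^{k+1}\varepsilon_k}=(1+x^{p^{k+1}})^{\varepsilon_k}=1+x^{p^{k+1}}+O(x^{2p^{k+1}})$, so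
$$c_k(x)-x=(1+x)\big(x^{p^{k+1}}+O(x^{2p^{k+1}})\big).$$
Thus $n_k=p^{k+1}-1\to\lambda=-1$, $u=1+x$, $\lambda_0=p-1$, $\kappa=-1$, and
$$X=y(1+x)\partial,\qquad\chi_w=\frac y{w(y)},\qquad X_w=y\,\frac{1+w(x)}{w(x)'}\,\partial .$$
For $w=a$ we have $1+a(x)=(1+x)^{1+p}$ and $a(x)'=(1+x)^p$, so $X_a=y(1+x)\partial=X$, as (4) says.

**Definition (the graded Lie algebra $\Lambda$).** For $b\in\mathcal N$ let $\Gamma=\langle a,b\rangle$, the abstract subgroup. Let $\Lambda_m\subset W$ be the $\mathbb F_p$-space of all values $P(X):=P([w]\mapsto X_w)$, where $P$ is a homogeneous Lie polynomial of degree $m$ over $\mathbb F_p$ in symbols $[w]$, $w\in\Gamma$. So $\Lambda_1$ is the $\mathbb F_p$-span of the $X_w$, and $[X_w,X_{w'}]\in\Lambda_2$. We have $[\Lambda_m,\Lambda_{m'}]\subseteq\Lambda_{m+m'}$, and $\Lambda=\bigoplus_{m\ge1}\Lambda_m$ (external sum) is a graded Lie algebra; the index $m$ is called the weight. As $w*X_{w'}=X_{ww'}$, we have $w*\Lambda_1=\Lambda_1$ for $w\in\Gamma$.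

**Lemma 10 (realization).** Let $\Gamma\le\mathcal N$ be a subgroup, $1\ne c\in\Gamma$ of depth $n$, $A=(c(x)-x)\partial$. Let $P$ be a homogeneous Lie polynomial of degree $m\ge1$ over $\mathbb F_p$ in symbols $[w]$, $w\in\Gamma$, and let $P(A)\in W_{mn}$ be its value at $[w]\mapsto w\cdot A$. Then some $g\in\Gamma$ satisfies $\mathrm{ord}(g-1-P(A))\ge(m+1)n$; in particular $g\in\mathcal N_{mn}$.

*Proof.* For $P=[w]$ take $wcw^{-1}$, by Lemmas 7(a) and 8(i). For Lie monomials use group commutators: if $g,h$ realize monomials of degrees $m,m'$, they lie in $\mathcal N_{mn},\mathcal N_{m'n}$, and Lemma 8(iii) gives for $[g,h]$ the precision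
$$\min\big((m+1)n+m'n,\ (m'+1)n+mn,\ (m+m')n+\min(m,m')n\big)\ge(m+m'+1)n .$$
A general $P\ne0$ is a sum of Lie monomials of degree $m$, with repetitions since the coefficients are in $\{0,\dots,p-1\}$. For sums use products and Lemma 8(ii), noting $2mn\ge(m+1)n$. For $P=0$ take $g=1$. ∎

**Lemma 11.** Let $0\ne Y\in\Lambda_m$ have degree $d$ and leading coefficient $c$. For all large $k$ in the subsequence, $\Gamma$ contains an element of depth $mpm_k+d$ with leading coefficient $c$.

*Proof.* Let $Y=P(X)$. By (3), the homogeneity of $P$, and the $C$-bilinearity and continuity of the bracket, $x^{-mpm_k}P(A_k)\to P(X)=Y$. So for large $k$, $P(A_k)$ has degree $mpm_k+d$ and leading coefficient $c$. By Lemma 10 it is realized in $\Gamma$ with precision $(m+1)n_k=mpm_k+m\lambda_0+n_k$, which exceeds $mpm_k+d$ for large $k$. Apply Lemma 7(b). ∎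

So it suffices to find **one** weight $m$ such that $\Lambda_m$ contains fields of all degrees in a run of $2p$ integers with all leading coefficients: the depths $mpm_k+d$ for one large $k$ then form a run, and Lemma 5 applies. The weight must be the same for all of them, for otherwise the shifts $mpm_k$ differ.

If $\Lambda_m$ were a $C$-subspace spanning $W$, we would be done at once. But this second approach also stops at a definite point: $\Gamma$ is countable, so $\Lambda_m$ is only a countable $\mathbb F_p$-space. Multiplying group elements adds fields, so integer powers yield scalars in $\mathbb F_p$ and nothing more. We shall prove that $\Lambda_1$ almost surely spans $W$ over $C$ (Lemma 14), but the scalars from $C$ must come from somewhere. They come from a $p$-fold bracket, as the next section shows.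

## 5. The $p$-map on $W$

For $X\in W$ the $p$-fold composite $X^p$ is again a derivation, by the Leibniz rule in characteristic $p$. For example $\partial^p=0$ and $(x\partial)^p=x\partial$, the latter because $x\partial$ acts on $x^j$ by $j$ and $j^p=j$ in $\mathbb F_p$.

**Lemma 12.** Let $0\ne X=\xi\partial\in W$.

1. $X^p=\mu(X)X$ with $\mu(X)\in C$, so $(\mathrm{ad}X)^p=\mu(X)\,\mathrm{ad}X$; moreover $\mu(X)=-\partial^{p-1}(\xi^{p-1})$. Put $\mu(0):=0$.
2. $\ker\mathrm{ad}X=CX$, and $\mathrm{im}\,\mathrm{ad}X=\{\eta\partial:\partial^{p-1}(\xi^{-2}\eta)=0\}$ is a $C$-hyperplane. For $X'\ne0$, $\mathrm{im}\,\mathrm{ad}X=\mathrm{im}\,\mathrm{ad}X'$ if and only if $X'\in CX$.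
3. If $0\ne E\subseteq W$ is a $C$-subspace, then $\dim_C[E,W]\ge p-1$, and $[E,W]=W$ if $\dim_CE\ge2$. Here $[E,W]$ is the $C$-span of the brackets.
4. For $Y=\eta\partial\in W$, $(\mathrm{ad}X)^{p-1}Y=\mu(X)Y+c_X(Y)X$ with $c_X(Y)=\partial^{p-1}(\xi^{p-2}\eta)\in C$. The map $c_X:W\to C$ is $C$-linear, and $\ker c_X=\mathrm{im}\,\mathrm{ad}X$. Moreover $c_X(Y)=-\sum_{s\in\mathbb F_p}s^{p-2}\mu(X+sY)$.
5. The $C$-linear operator $\mathrm{ad}X$ on $W$ has only finitely many invariant $C$-subspaces.
6. For $w\in\mathcal N$, $\chi\in C^*$: $\mu(\chi\,w\cdot X)=\chi^{p-1}w(\mu(X))$ and $c_{\chi w\cdot X}(\chi\,w\cdot Y)=\chi^{p-1}w(c_X(Y))$.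

*Proof.* Let $D$ denote $X$ as an operator on $K$. The operators $1,\partial,\dots,\partial^{p-1}$ are left linearly independent over $K$: evaluate a relation successively on $1,x,\dots,x^{p-1}$. As $D^j=\xi^j\partial^j+$ (lower order) for $j<p$, also $1,D,\dots,D^{p-1}$ are left independent over $K$.

**Part 1, first half.** $X^p$ is a derivation, so $X^p=\varphi X$ with $\varphi\in K$. From $0=[X,X^p]=X(\varphi)X$ we get $\xi\varphi'=0$, so $\varphi\in C$. Since left and right multiplication by $X$ commute, $(\mathrm{ad}X)^p=\mathrm{ad}(X^p)=\mathrm{ad}(\varphi X)=\varphi\,\mathrm{ad}X$.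

**Part 2.** We have $[X,\varphi X]=X(\varphi)X=\xi^2\varphi'\partial$, so the kernel is $CX$. Next, $\partial(K)=\bigoplus_{i\le p-2}Cx^i=\{\psi:\partial^{p-1}\psi=0\}$, since $\partial^{p-1}x^i=0$ for $i\le p-2$ and $\partial^{p-1}x^{p-1}=(p-1)!\ne0$. This gives the image, of dimension $p-1$. The $C$-bilinear pairing $(\eta,\zeta)\mapsto\partial^{p-1}(\eta\zeta)\in C$ on $K$ is nondegenerate (for $\eta\ne0$ take $\zeta=\eta^{-1}x^{p-1}$). So the hyperplanes of $\xi\partial$ and $\xi'\partial$ coincide if and only if $\xi^{-2},\xi'^{-2}$ are $C$-proportional, that is, $\theta:=\xi'/\xi$ satisfies $\theta^2\in C$. Then $2\theta\theta'=0$, and as $p$ is odd, $\theta\in C$. The converse is clear.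

**Part 3.** If $0\ne X\in E$, then $[E,W]\supseteq\mathrm{im}\,\mathrm{ad}X$. If $\dim_CE\ge2$, $E$ contains two non-proportional fields, and two distinct hyperplanes span $W$.

**Part 4 and the rest of Part 1.** Write $\mu=\mu(X)$ and $Y=\psi X$. As $(\mathrm{ad}X)(\psi X)=D(\psi)X$, we have $(\mathrm{ad}X)^{p-1}Y-\mu Y=(D^{p-1}\psi-\mu\psi)X$. Now $D(D^{p-1}-\mu)=D^p-\mu D=0$, so $c_X(\psi X):=D^{p-1}\psi-\mu\psi\in\ker D=C$, and this is $C$-linear in $\psi$. The functional $D^{p-1}-\mu$ is nonzero, its $\partial^{p-1}$-coefficient being $\xi^{p-1}$. It kills $\mathrm{im}\,D=\xi\,\partial(K)$, which has dimension $p-1$. So its kernel is $\mathrm{im}\,D$, which corresponds to $\mathrm{im}\,\mathrm{ad}X$ under $\psi\leftrightarrow\psi X$. The functional $\psi\mapsto\partial^{p-1}(\xi^{-1}\psi)$ has the same kernel. So $D^{p-1}-\mu=\gamma\,\partial^{p-1}\circ\xi^{-1}$ with $\gamma\in C$, and comparing coefficients of $\partial^{p-1}$ gives $\xi^{p-1}=\gamma\xi^{-1}$, $\gamma=\xi^p$. With $\psi=\eta/\xi$ we get $c_X(\eta\partial)=\xi^p\partial^{p-1}(\xi^{-2}\eta)=\partial^{p-1}(\xi^{p-2}\eta)$,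 as $\xi^p\in C$. With $\psi=1$, where $D^{p-1}1=0$, we get $-\mu=\partial^{p-1}(\xi^{p-1})$, which completes Part 1.

It follows that $\mu(X+sY)=-\partial^{p-1}\big((\xi+s\eta)^{p-1}\big)$ for $s\in\mathbb F_p$, also when $X+sY=0$. This is a polynomial $\sum_{k=0}^{p-1}g_ks^k$ over $C$ with $g_1=-(p-1)\partial^{p-1}(\xi^{p-2}\eta)=c_X(Y)$. For $j\ge1$ the sum $\sum_{s\in\mathbb F_p}s^j$ is $-1$ if $(p-1)\mid j$ and $0$ otherwise. In $\sum_ss^{p-2}\sum_kg_ks^k$ the exponents $p-2+k$ lie between $p-2\ge1$ and $2p-3$, and only $k=1$ gives a multiple of $p-1$. So the sum is $-g_1$.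

**Part 5.** Via $\psi\leftrightarrow\psi X$, $\mathrm{ad}X$ becomes $D$ on $K$. Since $1,D,\dots,D^{p-1}$ are independent over $C$, the minimal polynomial of $D$ over $C$ is $T^p-\mu T$, of degree $p=\dim_CK$. So $K\cong C[T]/(T^p-\mu T)$ as a $C[T]$-module, and invariant subspaces correspond to monic divisors of $T^p-\mu T$.

**Part 6.** Let $X'=\chi\,w\cdot X$, $Y'=\chi\,w\cdot Y$. Derivations kill $\chi\in C$, so $X'^p=\chi^p\,w\cdot(X^p)=\chi^pw(\mu(X))\,w\cdot X=\chi^{p-1}w(\mu(X))X'$. Likewise $(\mathrm{ad}X')^{p-1}Y'=\chi^p\,w\cdot\big((\mathrm{ad}X)^{p-1}Y\big)=\chi^{p-1}w(\mu(X))Y'+\chi^{p-1}w(c_X(Y))X'$. ∎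

**Example B.** In Example A, $\mu(X)=-y^{p-1}\partial^{p-1}\big((1+x)^{p-1}\big)=-(p-1)!\,y^{p-1}=y^{p-1}$. Now let $p=3$, so $a=x+x^3+x^4$, and let $b=x+x^2$. Then $b(x)'=1+2x=1-x$ and $1+b(x)=1+x+x^2=(1-x)^2$, so $X_b=y(1-x)\partial$. We get $c_X(X_b)=y^2\partial^2\big((1+x)(1-x)\big)=-2y^2=y^2$, and $\mu(X+sX_b)=-y^2\partial^2\big(((1+s)+(1-s)x)^2\big)=(1-s)^2y^2$, whose linear coefficient is $-2y^2=y^2$, as Part 4 requires.

## 6. Stabilizers of subspaces, and the $C$-span of $\Lambda_1$

The purpose of this section is to show that $\Lambda_1$ almost surely spans $W$ over $C$. The mechanism: an $a$-stable subspace must be $\mathrm{ad}X$-invariant, of which there are finitely many, and each is stabilized by a null set of $b$.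

**Lemma 13.** If $0\ne E\subsetneq W$ is a $C$-subspace, then $\mathrm{Stab}(E)=\{g\in\mathcal N:g\cdot E=E\}$ is a closed null subgroup.

*Proof.* $E$ is closed (a finite-dimensional subspace over a complete field), $g\mapsto g\cdot Z$ is continuous by Lemma 9, and $g\cdot E$ is a $C$-subspace of the same dimension, so $g\cdot E\subseteq E$ implies equality. Hence $\mathrm{Stab}(E)$ is a closed subgroup, and it is null unless it is open. Suppose it contains $\mathcal N_n$, $n\ge1$. Let $\mathcal R\subset\mathbb Z/p$ be the set of residues of degrees of nonzero elements of $E$. Multiplication by $C^*$ changes degrees by multiples of $p$, so elements whose degrees have distinct residues are $C$-independent. Hence $1\le|\mathcal R|\le p-1$.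

There are $m\in\mathcal R$ and $r\notin\mathcal R$ with $r\ne2m$. If the complement of $\mathcal R$ has at least two elements, take any $m\in\mathcal R$ and a suitable $r$. If it is $\{r\}$, then $|\mathcal R|=p-1\ge2$, and we choose $m\in\mathcal R$ with $2m\ne r$. Take $Z\in E$ with leading term $zx^{d+1}\partial$, $d\equiv m$, and $e(x)=x+x^{l+1}$ with $l\ge n$, $l\equiv r-m$. By Lemma 9 and (2), $e\cdot Z-Z\in E$ has leading term $(d-l)zx^{l+d+1}\partial$, where $d-l\equiv2m-r\ne0$. Its degree $l+d\equiv r$ has a residue outside $\mathcal R$, a contradiction. ∎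

**Lemma 14.** Let $a$ have infinite order. For almost every $b$, $\Lambda_1$ spans $W$ over $C$.

*Proof.* Let $E\subseteq W$ be a $C$-subspace with $a\cdot E=E$, and $Z\in E$. By Lemma 9, $c_k\cdot Z-Z=[A_k,Z]+R_k\in E$ with $\deg R_k\ge2n_k+\deg Z$. Multiply by $x^{-pm_k}\in C$ and let $k\to\infty$: the first term tends to $[X,Z]$, and the second to $0$. As $E$ is closed, $[X,Z]\in E$. So $E$ is $\mathrm{ad}X$-invariant, and by Lemma 12(5) there are only finitely many such $E$, in a list depending only on $a$. The $C$-span of $\Lambda_1$ contains $X\ne0$ and is stable under $a\cdot$ and $b\cdot$, because $w\cdot X_{w'}=\chi_w^{-1}X_{ww'}$. If it is proper, then it is on the list and $b$ lies in its stabilizer, one of finitely many null sets by Lemma 13. ∎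

## 7. How multiplication by $\mu(Z)$ enters $\Lambda$

Here is the source of scalars. If $Z\in\Lambda_1$ and $T\in\Lambda$, then
$$\mu(Z)\,[Z,T]=(\mathrm{ad}Z)^pT=[Z,(\mathrm{ad}Z)^{p-1}T]\in\Lambda .$$
So $\mu(Z)$ acts on brackets beginning with $Z$, and raises the weight by $p-1$, whatever $Z$ is. Since only one weight may be used, the ratios of the $\mu$'s are what matters. The criterion below is purely deterministic.

**Lemma 15.** Let $\rho_1,\dots,\rho_r\in O_C$ be such that the closed subfield of $C$ generated by them is $C$. Then the closure $\bar R$ of $R=\mathbb F_p[\rho_1,\dots,\rho_r]$ in $O_C$ contains $y^MO_C$ for some $M$.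

*Proof.* Some $\rho_j\notin F$. Put $\pi=\rho_j$ if $v(\rho_j)>0$, and $\pi=\rho_j^{q-1}-1$ otherwise. In the second case $v(\pi)>0$, and $\pi\ne0$ since the roots of $T^{q-1}-1$ lie in $F$. So $0\ne\pi\in R$ and $\mathbb F_p[[\pi]]\subseteq\bar R$. As $O_C/\pi O_C$ is finite and $O_C$ is $\pi$-adically complete, $O_C$ is a finitely generated $\mathbb F_p[[\pi]]$-module, and so is its submodule $\bar R$. The ring $\bar R[1/\pi]\subseteq C$ is a domain of finite dimension over the complete field $\mathbb F_p((\pi))$. So it is a field, and it is closed in $C$. It contains all $\rho_j$, so it equals $C$. As $O_C$ is finitely generated over $\mathbb F_p[[\pi]]$, some power $\pi^k$ multiplies all generators into $\bar R$. So $\pi^kO_C\subseteq\bar R$, and $\pi^kO_C=y^MO_C$ for some $M$. ∎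

**Proposition 16.** Let $a$ have infinite order and let $b\in\mathcal N$ be such that $\Lambda_1$ spans $W$ over $C$. Suppose there are $Z_0,\dots,Z_r\in\Lambda_1$ $(r\ge1)$ with $\mu_j:=\mu(Z_j)\ne0$ for all $j$ and $\rho_j:=\mu_j/\mu_0\in O_C$ for $1\le j\le r$, such that the closed subfield generated by $\rho_1,\dots,\rho_r$ is $C$. Then $\overline{\langle a,b\rangle}$ is open.

*Proof.* **Step 1: let all $\mu_j$ act at once.** For $0\le j\le r$ let $\mathcal U_j\subseteq\Lambda$ be the graded ideal generated by $[Z_j,\Lambda]$. It is spanned by left-normed brackets $[Z_j,T,V_1,\dots,V_s]$ with homogeneous $T,V_i\in\Lambda$, $s\ge0$. By $C$-bilinearity,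
$$\mu_j[Z_j,T,V_1,\dots,V_s]=[Z_j,(\mathrm{ad}Z_j)^{p-1}T,V_1,\dots,V_s]\in\mathcal U_j .$$
So multiplication by $\mu_j$ in $W$ maps the weight-$m$ part $\mathcal U_j^{(m)}\subseteq\Lambda_m$ into $\mathcal U_j^{(m+p-1)}$. Let $\mathcal U$ be the span of all left-normed $[U_0,U_1,\dots,U_r]$ with homogeneous $U_j\in\mathcal U_j$, and $\mathcal U^{(m)}\subseteq\Lambda_m$ its weight-$m$ part. Since $\prod_j\mu_j^{N_j}[U_0,\dots,U_r]=[\mu_0^{N_0}U_0,\dots,\mu_r^{N_r}U_r]$,
$$\prod_j\mu_j^{N_j}\cdot\mathcal U^{(m)}\subseteq\Lambda_{m+N(p-1)},\qquad N=\sum_jN_j.\tag{5}$$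
The weight of the target depends only on the total degree $N$.

**Step 2: some $\mathcal U^{(m)}$ spans $W$ over $C$.** The $C$-span of $\mathcal U_j^{(2)}\supseteq[Z_j,\Lambda_1]$ contains $[Z_j,W]$, because $\Lambda_1$ spans $W$. It has dimension at least $p-1\ge2$, as $Z_j\ne0$. By Lemma 12(3) the $C$-span of $\mathcal U_j^{(3)}\supseteq[\mathcal U_j^{(2)},\Lambda_1]$ is therefore $W$. As $[W,W]=W$, also by Lemma 12(3), $\mathcal U^{(m)}$ with $m=3(r+1)$ spans $W$ over $C$. Choose $Y_1,\dots,Y_p\in\mathcal U^{(m)}$ forming a $C$-basis of $W$.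

**Step 3: approximate all leading terms in a run.** Take $M$ from Lemma 15. We have $W_0=\bigoplus_{j=0}^{p-1}O_Cx^{j+1}\partial$, and the two bases $(x^{j+1}\partial)$ and $(Y_l)$ of $W$ differ by an invertible matrix over $C$. So $\sum_ly^MO_CY_l\supseteq y^sW_0=W_{ps}$ for some $s$; put $n_2=ps$. For each integer $d\in[n_2,n_2+2p-1]$ and each $c\in F^*$ write $cx^{d+1}\partial=\sum_l\varphi_lY_l$ with $\varphi_l\in y^MO_C\subseteq\bar R$. Approximate each $\varphi_l$ by an element $P_l(\rho_1,\dots,\rho_r)$ of $R$, with $P_l$ a polynomial over $\mathbb F_p$, so closely that $G_{d,c}=\sum_lP_l(\rho)Y_l$ still has degree $d$ and leading coefficient $c$.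

**Step 4: clear denominators, all in one weight.** Let $N$ bound the total degrees of the finitely many polynomials used. Each $\mu_0^NP_l(\rho)$ is an $\mathbb F_p$-combination of monomials in $\mu_0,\dots,\mu_r$ of total degree exactly $N$. So by (5)
$$\mu_0^NG_{d,c}\in\Lambda_{m'},\qquad m'=m+N(p-1),\quad\text{for all }d,c .$$
If $\mu_0^N$ has leading term $\varepsilon y^t$, then $\mu_0^NG_{d,c}$ has degree $d+pt$ and leading coefficient $\varepsilon c$.

**Step 5: return to the group.** By Lemma 11, for one sufficiently large $k$, $\Gamma$ contains for each $d\in[n_2,n_2+2p-1]$ and $c\in F^*$ an element of depth $m'pm_k+pt+d$ with leading coefficient $\varepsilon c$. So $\mathcal D(\overline\Gamma)$ contains $2p$ consecutive integers, and $\overline\Gamma$ is open by Lemma 5. ∎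

It remains to show that, almost surely, ratios of values of $\mu$ on $\Lambda_1$ generate all of $C$ as a closed field. Some genericity is unavoidable. If $e\ge2$ is prime to $p$ and $a,b\in xF[[x^e]]$, then all depths in $\overline{\langle a,b\rangle}$ are multiples of $e$, and the group preserves the subfield $F((x^e))$ of $K$, over which $K$ is separable. The field generated by the ratios will turn out to be $\Gamma$-stable. So the plan has two parts: show that it is not inside $C^p$, so that it has finite separable index; and show that a random pair stabilizes no proper subfield of this kind.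

## 8. A ratio that is not a $p$-th power

Fix $a$ of infinite order, with $X=\xi\partial$ as in Section 4. Put $f(b):=c_X(X_b)\in C$. Using (4) and Lemma 12(6),
$$c_X(X_{ab})=c_{a*X}(a*X_b)=\chi_a^{p-1}a(f(b)).\tag{6}$$
Two estimates are needed. First, $\partial$ lowers valuations by at most $1$ and $v(\xi)=\lambda_0+1$, so for $Z\in W$
$$v(c_X(Z))\ge(p-2)(\lambda_0+1)+(\deg Z+1)-(p-1)=\deg Z+(p-2)\lambda_0\ge\deg Z.\tag{7}$$
Second, for $e\in\mathcal N_n$, $n\ge1$, we have $\chi_e\in1+x^{pn}\mathcal O$, so Lemma 9 gives, as $pn\ge2n$,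
$$X_{eb}=e*X_b=X_b+[E,X_b]+R,\qquad E=(e(x)-x)\partial,\quad\deg R\ge2n+\lambda_0.\tag{8}$$
In particular $\deg(X_{eb}-X_b)\ge n+\lambda_0$, and by (7) $f$ is continuous on $\mathcal N$.

**Lemma 17 (a density principle).** Let $S\subset\mathcal N$ be a Borel set. Suppose that for each $b_0\in S$ there are infinitely many $n$ and, for each such $n$, elements $e_\zeta\in\mathcal N_n$ $(\zeta\in F)$ such that every $b\in\mathcal N_nb_0$ has at most one $\zeta\in F$ with $e_\zeta b\in S$. Then $S$ is null.

*Proof.* Write $|\cdot|$ for Haar measure. As $e_\zeta\mathcal N_nb_0=\mathcal N_nb_0$, invariance gives $|S\cap\mathcal N_nb_0|=\int_{\mathcal N_nb_0}1_S(e_\zeta b)\,db$ for each $\zeta$. Summing over the $q$ values of $\zeta$, $q\,|S\cap\mathcal N_nb_0|\le|\mathcal N_nb_0|$. So for infinitely many $n$ the proportion of $S$ in $\mathcal N_nb_0$ is at most $1/q$. By Lévy's zero–one law (martingale convergence for the $\sigma$-algebras of unions of cosets of $\mathcal N_n$), at almost every point of $S$ this proportion tends to $1$. So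 $S$ is null. ∎

**Lemma 18.** For almost every $b$: $f(b)\ne0$, and $\rho(b):=\chi_a^{p-1}a(f(b))/f(b)\notin C^p=F((y^p))$.

*Proof.* **Step 1: choose a direction of perturbation that $f$ can see.** Let $\mathcal G=\{b:X_b\notin CX\}$. As $X_b=\chi_b(b\cdot X)$, its complement is $\mathrm{Stab}(CX)$, closed and null by Lemma 13. Let $b_0\in\mathcal G$. By Lemma 12(2), $\mathrm{im}\,\mathrm{ad}X_{b_0}$ and $\mathrm{im}\,\mathrm{ad}X=\ker c_X$ are distinct hyperplanes. So $c_X$ does not vanish on $[W,X_{b_0}]$. As $x\partial,\dots,x^p\partial$ is a $C$-basis of $W$, there is $j\in\{0,\dots,p-1\}$ with $\Psi:=c_X([x^{j+1}\partial,X_{b_0}])\ne0$. Put $\nu=v_y(\Psi)$.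

**Step 2: the effect of the perturbation on $f$.** Let $n=pm+j$ with $m\ge1$, $m>\nu$, and let $b\in\mathcal N_nb_0$. For $\zeta\in F$ let $e_\zeta(x)=x+\zeta x^{n+1}\in\mathcal N_n$, with field $\zeta y^mx^{j+1}\partial$. By (8) and (7),
$$f(e_\zeta b)=f(b)+\zeta y^m\,c_X([x^{j+1}\partial,X_b])+O(x^{2n}).$$
Since $\deg(X_b-X_{b_0})\ge n+\lambda_0$, (7) shows that $c_X([x^{j+1}\partial,X_b])-\Psi$ has valuation at least $n$. As $n>p\nu$ or $n=pm+j\ge p(\nu+1)$ in any case, $c_X([x^{j+1}\partial,X_b])$ has the same leading term as $\Psi$. Also $2n\ge2pm>p(m+\nu)$. So for $\zeta\ne\zeta'$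
$$\Delta:=f(e_{\zeta'}b)-f(e_\zeta b)\quad\text{satisfies}\quad v_y(\Delta)=m+\nu.\tag{9}$$

**Step 3: $f\ne0$ almost surely.** Let $S=\{b\in\mathcal G:f(b)=0\}$, a Borel set. For $b_0\in S$ and all large $m$, (9) shows that at most one of the $f(e_\zeta b)$ vanishes. By Lemma 17, $S$ is null.

**Step 4: how $a$ changes an element of $C$.** We have $a(y)=a(x)^p=y(1+\alpha^py^i+O(y^{i+1}))$. Let $0\ne h\in C$, $v_y(h)=t$, $h=\gamma y^t(1+h_1)$ with $\gamma\in F^*$ and $v_y(h_1)\ge1$. For $s\ge1$, $v_y(a(y^s)-y^s)\ge s+i$, so $v_y(a(h_1)-h_1)\ge i+1$. Hence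
$$\frac{a(h)}h=\Big(\frac{a(y)}y\Big)^t\,\frac{1+a(h_1)}{1+h_1}=1+t\,\alpha^py^i+O(y^{i+1}).\tag{10}$$

**Step 5: $\rho\notin C^p$ almost surely.** Let $S=\{b\in\mathcal G:f(b)\ne0,\ \rho(b)\in C^p\}$. It is Borel, as $\rho$ is continuous where $f\ne0$ and $C^p$ is closed. Let $b_0\in S$, $\omega=v_y(f(b_0))$, and take $n=pm+j$ as in Step 2 with moreover $m>\omega$. For $b\in\mathcal N_nb_0$ each $f(e_\zeta b)$ differs from $f(b_0)$ by an element of valuation at least $n\ge pm>p\omega$, so it has $v_y=\omega$. For $\zeta\ne\zeta'$ put $g=f(e_\zeta b)$, $g+\Delta=f(e_{\zeta'}b)$. Then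
$$\rho(e_{\zeta'}b)-\rho(e_\zeta b)=\chi_a^{p-1}\Big(\frac{a(g+\Delta)}{g+\Delta}-\frac{a(g)}g\Big)=\chi_a^{p-1}\,\frac{\Delta}{g+\Delta}\Big(\frac{a(\Delta)}\Delta-\frac{a(g)}g\Big),$$
the last equality because both sides, without $\chi_a^{p-1}$, equal $\frac{g\,a(\Delta)-\Delta\,a(g)}{g(g+\Delta)}$. By (10) and (9) the last bracket is $(m+\nu-\omega)\alpha^py^i+O(y^{i+1})$. As $p\ge3$, there are infinitely many $m$ with $m+\nu-\omega\not\equiv0$ and $m+\nu-\omega\not\equiv-i\pmod p$. For these $m$ the difference has $y$-valuation $m+\nu-\omega+i\not\equiv0\pmod p$, so it is not in $C^p$. Hence $\rho(e_\zeta b)$ and $\rho(e_{\zeta'}b)$ are not both in $C^p$, at most one $e_\zeta b$ lies in $S$, and $S$ is null by Lemma 17. ∎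

**Remark.** In Example B we found $f(b)=y^2$, and $\chi_a=y/a(y)$, so $\rho(b)=(y/a(y))^2\,a(y)^2/y^2=1\in C^p$. This pair is exceptional for Lemma 18. Nevertheless over $\mathbb F_3$ it generates all of $\mathcal N$ topologically: $a=x+x^3+x^4$ and $b=x+x^2$ map to a basis of $\mathcal N/\mathcal N_3$, so Test 3 applies. The conditions used in this proof are sufficient, not necessary.

## 9. Closed subfields of $K$ stabilized by a pair

Let $\mathcal Z\subset\mathcal N^2$ be the set of pairs $(a,b)$ for which there is a closed subfield $\Theta'\subsetneq K$ with $K/\Theta'$ finite separable and $a(\Theta')=b(\Theta')=\Theta'$. For example, pairs from $xF[[x^e]]$ with $e\ge2$ prime to $p$ lie in $\mathcal Z$, with $\Theta'=F((x^e))$. We bound $\mathcal Z$ by counting truncations.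

**Lemma 19.** $\mathcal Z$ is contained in a Borel null set, and almost every $a\in\mathcal N$ has infinite order.

*Proof.* **Step 1: the shape of $\Theta'$.** As $K/\Theta'$ is finite, $v$ is nontrivial on $\Theta'$. So $\Theta'$, being closed in $K$, is a complete discretely valued field, with finite residue field $\mathbb F_{q'}$. By Hensel's lemma it contains the $q'$ roots of $T^{q'}-T$. They form a field $F_0=\mathbb F_{q'}\subseteq F$, since $\mathbb F_{q'}$ embeds in the residue field $F$ of $K$ and the polynomial has at most $q'$ roots in $K$. So $\Theta'=F_0((\theta))$ for a uniformizer $\theta$. Put $e=v(\theta)$, $f'=[F:F_0]$, $n'=ef'=[K:\Theta']\ge2$. We have $\theta\notin K^p$, since otherwise $\Theta'\subseteq K^p$, while $K/K^p$ is inseparable. So $\delta:=v(d\theta/dx)<\infty$; note $\delta\ge e-1$. There are countably many triples $(q',e,\delta)$. Fix one, and let $M>\delta+3$ be large; in particular $M>e$. If $(a,b)$ stabilizes $\Theta'$, then $a(\theta),b(\theta)$ are uniformizers of $\Theta'$, so $a(\theta)=g_a(\theta)$,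 $b(\theta)=g_b(\theta)$ with $g_a,g_b\in F_0[[t]]$ of order $1$.

We count the triples $(\theta\bmod x^M,\ a\bmod x^{M-\delta},\ b\bmod x^{M-\delta})$ that arise from such data, where $\theta$ may be any uniformizer of $\Theta'$ and $a,b$ stand for the series $a(x),b(x)$.

**Step 2: upper bound for the number of triples.** There are at most $q^M$ classes of $\theta$. Fix one, with its polynomial representative $\tilde\theta$ of degree less than $M$. As $M-1>\delta$, $v(d\tilde\theta/dx)=\delta$; as $M>e$, $v(\tilde\theta)=e$. Then $\tilde\theta(a(x))\equiv g_a(\tilde\theta)\pmod{x^M}$, and the right side modulo $x^M$ is determined by the coefficients of $t^j$ in $g_a$ with $1\le j<M/e$: at most $q'^{M/e}$ choices. Fix the right side, and let $a$ and $a+\varepsilon$ be two solutions with $l=v(\varepsilon)>\delta$. In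
$$\tilde\theta(a+\varepsilon)-\tilde\theta(a)=\tilde\theta'(a)\varepsilon+\sum_{j\ge2}\tilde\theta^{[j]}(a)\varepsilon^j$$
the first term has valuation $\delta+l$ and the others at least $2l>\delta+l$. So $\delta+l\ge M$. Thus $a\bmod x^{M-\delta}$ is determined by $a\bmod x^{\delta+1}$, and there are at most $q^{\delta+1}$ choices. The same holds for $b$. Altogether there are at most $q^M\,q'^{2M/e}\,q^{2\delta+2}$ triples.

**Step 3: each pair of classes occurs often.** For $h\in F_0[[t]]$ of order $1$, $h(\theta)$ is again a uniformizer of $\Theta'$, with the same $e$ and $\delta$ (as $h'(0)\ne0$). If $h,\tilde h$ differ first at $t^j$ with $j<\lceil M/e\rceil$, then $v(h(\theta)-\tilde h(\theta))=ej<M$. So distinct classes of $h$ modulo $t^{\lceil M/e\rceil}$ give distinct $h(\theta)\bmod x^M$. There are $(q'-1)q'^{\lceil M/e\rceil-2}\ge q'^{M/e-2}$ such classes. Hence every pair of classes arising from some $(a,b)$ occurs in at least $q'^{M/e-2}$ triples.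

**Step 4: conclusion for $\mathcal Z$.** Since $q'^{1/e}=q^{1/n'}$, at most $q^{M(1+1/n')+2\delta+2}q'^2$ pairs of classes occur, out of $q^{2(M-\delta-2)}$. As $n'\ge2$, the ratio tends to $0$ as $M\to\infty$. So the piece of $\mathcal Z$ belonging to $(q',e,\delta)$ lies in clopen sets of arbitrarily small measure, and $\mathcal Z$ lies in a Borel null set.

**Step 5: torsion.** If $a\ne1$ has finite order, the order is some $n'=p^k\ge2$. Let $\Theta'=K^{\langle a\rangle}$. It is closed and contains $F$, $K/\Theta'$ is Galois of degree $n'=e$, and $a(\theta)=\theta$ for a uniformizer $\theta$ of $\Theta'$. The same count for pairs $(\theta\bmod x^M,\ a\bmod x^{M-\delta})$, with $q'=q$ and $g_a=t$, gives at most $q^Mq^{\delta+1}/q^{M/n'-2}$ classes of $a$, out of $q^{M-\delta-2}$. The ratio tends to $0$, and there are countably many $(e,\delta)$. ∎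

**Lemma 20.** (a) If a closed subfield $L\subseteq K$ contains some $t\in K\setminus K^p$, then $K/L$ is finite separable. (b) A closed subfield of $C$ not contained in $F$ has finite index in $C$.

*Proof.* (a) There is $\pi\in L\setminus K^p$ with $v(\pi)>0$: take $t$, or $t^{-1}$, or, if $v(t)=0$, $t^{q-1}-1$, whose derivative $-t^{q-2}t'$ is nonzero. As $\mathcal O/\pi\mathcal O$ is finite and $\mathcal O$ is $\pi$-adically complete, $K$ is finite over $\mathbb F_p((\pi))\subseteq L$. Suppose $K/L$ is inseparable. Then $K$ is purely inseparable of degree greater than $1$ over the separable closure of $L$ in $K$, so there is a field $K_1\supseteq L$ with $K/K_1$ purely inseparable of degree $p$. Then $K_1\supseteq K^p$, and $[K:K^p]=p$ forces $K_1=K^p\not\ni\pi$, a contradiction.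

(b) If $z\notin F$ lies in the field, one of $z$, $z^{-1}$, $z^{q-1}-1$ is a nonzero element $\pi$ of positive valuation; the last is used when $v(z)=0$, and it is nonzero as the roots of $T^{q-1}-1$ are in $F$. As before, $C$ is finite over $\mathbb F_p((\pi))$. ∎

## 10. The field generated by ratios of $\mu$ is $C$: proof of Theorem 1

By Lemma 19 and Fubini, almost every $a$ has infinite order and is such that $(a,b)\notin\mathcal Z$ for almost every $b$. For such $a$, by Lemmas 14 and 18, for almost every $b$: $\Lambda_1$ spans $W$ over $C$, $f(b)\ne0$, $\rho(b)\notin C^p$, and $(a,b)\notin\mathcal Z$. **Fix such a pair** $(a,b)$, and let $\Gamma=\langle a,b\rangle$. We produce the fields $Z_j$ required by Proposition 16.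

**Step 1: a field of ratios that is not inside $C^p$.** By Lemma 12(4), $c_X(X_b)$ and $c_X(X_{ab})$ are $\mathbb F_p$-combinations of values $\mu(Z)$ with $Z\in\Lambda_1$, namely $Z=X+sX_b$ and $Z=X+sX_{ab}$. As $c_X(X_b)=f(b)\ne0$, some $Z_0\in\Lambda_1$ has $\mu(Z_0)\ne0$. Let
$$\Theta_0=\mathbb F_p\big(\mu(Z)/\mu(Z_0):Z\in\Lambda_1\big)\subseteq C,$$
and let $\Theta$ be its closure, a closed subfield of $C$. By (6), $\rho(b)=c_X(X_{ab})/c_X(X_b)\in\Theta_0$. So $\Theta\not\subseteq C^p$.

**Step 2: the field is $\Gamma$-stable.** For $w\in\Gamma$ and $Z\in\Lambda_1$, Lemma 12(6) gives $\mu(w*Z)=\chi_w^{p-1}w(\mu(Z))$, so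
$$w\Big(\frac{\mu(Z)}{\mu(Z_0)}\Big)=\frac{\mu(w*Z)}{\mu(w*Z_0)}\in\Theta_0,$$
because $w*Z$ and $w*Z_0$ lie in $\Lambda_1$. The twist has canceled. Applying this to $w^{\pm1}$ we get $w(\Theta_0)=\Theta_0$ and $w(\Theta)=\Theta$.

**Step 3: $\Theta=C$.** The Frobenius map $K\to K^p=C$ is a field isomorphism and a homeomorphism, and it commutes with $\Gamma$. Let $\Theta'\subseteq K$ be the preimage of $\Theta$: a closed $\Gamma$-stable subfield, not contained in $K^p$, which is the preimage of $C^p$. By Lemma 20(a), $K/\Theta'$ is finite separable. Since $(a,b)\notin\mathcal Z$, $\Theta'=K$. Hence $\Theta=C$.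

**Step 4: finitely many ratios suffice.** Since $\Theta_0$ is dense in $C$, it is not contained in $F$, so some $\mu(Z_1)/\mu(Z_0)\notin F$ with $Z_1\in\Lambda_1$. By Lemma 20(b) the closed field it generates has finite index in $C$. Among all finite sets $S$ with $Z_1\in S\subset\Lambda_1$ choose one for which the index in $C$ of the closed field generated by $\mu(Z)/\mu(Z_0)$, $Z\in S$, is least. By minimality, adding any $Z\in\Lambda_1$ to $S$ does not enlarge this field. So it contains all the ratios, and, being closed, it is $\Theta=C$.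

Take $\{Z_0\}\cup S$, discard elements with $\mu=0$, and renumber so that $v(\mu(Z_0))$ is minimal. Changing the denominator does not change the field generated by all ratios. We obtain $Z_0,\dots,Z_r\in\Lambda_1$ with $\mu_j=\mu(Z_j)\ne0$ and $\rho_j=\mu_j/\mu_0\in O_C$ for $1\le j\le r$, generating $C$ as a closed field. Here $r\ge1$, since two of the fields have a ratio outside $F$.

**Step 5: conclusion.** By Proposition 16, $\overline{\langle a,b\rangle}$ is open. So $\mathcal B_a$ is null for almost every $a$, and by Lemma 6 the closed set $\mathcal B$ is null. Hence $Q(\mathcal N(F),2)=1$. This proves Theorem 1, and for $F=\mathbb F_p$ it answers the question: $Q(\mathcal N(\mathbb F_p),2)=1$ for every prime $p\ge3$. ∎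

## 11. Open subgroups: proof of Corollary 2

Let $G\le\mathcal N$ be open. Then $G^2$ has positive measure in $\mathcal N^2$, and its normalized Haar measure is the normalized restriction. By Theorem 1 almost every pair in $G^2$ generates a subgroup that is open in $\mathcal N$, hence in $G$. So $Q(G,2)=1$. For $k\ge2$ the closed group generated by $k$ elements contains the one generated by the first two, and a subgroup containing an open subgroup is open. So $Q(G,k)=1$.

A procyclic group is abelian. An open subgroup of $\mathcal N$ contains some $\mathcal N_n$ with $n\ge1$, and this is nonabelian: by Lemma 3, elements of depths $n$ and $n+1$ have a commutator of depth $2n+1$. So no open subgroup is procyclic, no single element generates an open subgroup, and $Q(G,1)=0$. Finally, since $Q(G,2)=1>0$, every open $G$ contains an open subgroup topologically generated by two elements. ∎
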